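\title{Linear and piecewise linear embedding dimensions of simplicial complexes}

\begin{abstract}
For a finite simplicial complex $K$ let $d_L(K)$ and $d_{PL}(K)$ be the least
dimensions of a Euclidean space in which $K$ embeds linearly and piecewise
linearly. We show that these numbers can differ by more than one: there is a
$2$-dimensional complex with $(d_{PL},d_L)=(3,5)$, and for every $n\ge 3$ an
$n$-dimensional complex with $(d_{PL},d_L)=(n,2n+1)$. The facets of these
complexes pairwise share at most one vertex, which makes them easy to embed
piecewise linearly; a non-constructive count against the order types of point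
configurations shows that some of them have no linear embedding in
$\mathbb{R}^{2n}$. We also determine all pairs $(d_{PL},d_L)$ that occur in
each dimension.
\end{abstract}

\section{Two embedding dimensions}\label{sec:intro}

All simplicial complexes in this paper are finite and nonempty, simplices are
nonempty, and the dimension of a complex is the largest dimension of one of
its simplices. We identify a complex $K$ with vertex set $V$ with its
underlying space: the set of $x\in\mathbb{R}^V$ with $x_v\ge 0$,
$\sum_v x_v=1$, whose support $\{v:x_v>0\}$ is a simplex of $K$. A map
$\varphi\colon K\to\mathbb{R}^d$ is \emph{linear} if it is affine on every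
simplex; then $\varphi(x)=\sum_v x_v\varphi(v)$, so $\varphi$ is determined by
the positions of the vertices. A \emph{subdivision} of $K$ is a finite
geometric simplicial complex with the same underlying space, each of whose
simplices lies in a simplex of $K$. A map is \emph{piecewise linear} (PL) if it
is affine on every simplex of some subdivision. An \emph{embedding} is an
injective map. We write $\Delta^m$ for the full simplex on $m+1$ vertices.

Let $d_L(K)$ be the least $d$ such that $K$ has a linear embedding in
$\mathbb{R}^d$, and $d_{PL}(K)$ the least $d$ such that $K$ has a PL embedding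
in $\mathbb{R}^d$. The first number asks for a realization of the given
triangulation with straight simplices. The second allows the simplices to
bend: it is the minimum of $d_L(K')$ over all subdivisions $K'$ of $K$. The
difference $d_L(K)-d_{PL}(K)$ thus measures how many dimensions can be saved
by subdividing. Neither number increases when we pass to a subcomplex, and for
an $n$-dimensional complex
\begin{equation}\label{eq:range}
n\le d_{PL}(K)\le d_L(K)\le 2n+1
\end{equation}
(Corollary~\ref{cor:range}), so the difference is at most $n+1$.

The simplest cases suggest that the difference should be small. A complex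
that embeds piecewise linearly in the line or in the plane can be straightened
there (Lemma~\ref{lem:plane}), and every graph embeds linearly in
$\mathbb{R}^3$, so for graphs the two numbers agree. Moreover, a lower bound
for $d_L(K)$ that depends only on the homeomorphism type of $K$ holds for all
subdivisions of $K$ as well, and is therefore a lower bound for $d_{PL}(K)$.
Topological obstructions alone cannot separate the two numbers.

They can nevertheless differ. It is known that for each $n=2^k$, $k\ge1$,
there is an $n$-dimensional complex, homeomorphic to $\mathbb{R}P^n$ with an
open $n$-ball removed, that embeds piecewise linearly but not linearly in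
$\mathbb{R}^{2n-1}$; we do not use this fact. The following question is posed
in~\cite{OWR}.

\begin{quote}
\emph{Is there a finite simplicial complex $K$ with $d_L(K)-d_{PL}(K)\ge2$?}
\end{quote}

The answer is yes, and from dimension three on the difference is as large
as~\eqref{eq:range} permits.

\begin{theorem}\label{thm:gap}
There is a $2$-dimensional complex $K$ with $d_{PL}(K)=3$ and $d_L(K)=5$. For
every $n\ge3$ there is an $n$-dimensional complex $K$ with $d_{PL}(K)=n$ and
$d_L(K)=2n+1$.
\end{theorem}

\begin{theorem}\label{thm:class}
The pairs $(d_{PL}(K),d_L(K))$ realized by $n$-dimensional complexes $K$ are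
exactly
\begin{itemize}
\item $(0,0)$ and $(1,1)$ for $n=0$;
\item $(1,1)$, $(2,2)$ and $(3,3)$ for $n=1$;
\item $(2,2)$ and all $(a,b)$ with $3\le a\le b\le5$ for $n=2$;
\item all $(a,b)$ with $n\le a\le b\le 2n+1$ for $n\ge3$.
\end{itemize}
Hence the largest value of $d_L-d_{PL}$ on $n$-dimensional complexes is
$0,0,2$ for $n=0,1,2$ and $n+1$ for $n\ge3$. Over all complexes, the pairs
that occur are $(0,0)$, $(1,1)$, $(2,2)$ and all $(a,b)$ with $a\ge3$ and
$a\le b\le 2a+1$.
\end{theorem}

The complexes of Theorem~\ref{thm:gap} are unions of $n$-simplices that touch
only at vertices. Topologically such a complex is a thickened graph: each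
facet can be shrunk to a small ball with thin spikes reaching to its vertices,
and in dimension three or more the spikes avoid one another
(Section~\ref{sec:spikes}). A linear embedding has no such freedom. It is given
by the $2nN$ coordinates of $N$ vertices in $\mathbb{R}^{2n}$; these realize
only $e^{O(N\log N)}$ combinatorial types, and in each type a fixed proportion
of all pairs of $n$-simplices intersect. Since there are far more complexes
than the types can serve, some complex has no linear embedding in
$\mathbb{R}^{2n}$. We carry out this count in the plane in
Section~\ref{sec:planecount} and in general in Section~\ref{sec:count}; it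
proves existence and does not exhibit an example.
Section~\ref{sec:plane} completes the proof of Theorem~\ref{thm:gap}, and
Section~\ref{sec:class} interpolates between the extreme pairs.

\section{Linear embeddings and disjoint simplices}\label{sec:basic}

Injectivity of a linear map is a condition on infinitely many pairs of points.
The first lemma reduces it to finitely many pairs of disjoint compact sets,
and so makes it stable under perturbation.

\begin{lemma}\label{lem:disjoint}
A linear map $\varphi\colon K\to\mathbb{R}^d$ is injective if and only if
$\varphi(\sigma)\cap\varphi(\tau)=\emptyset$ for all disjoint simplices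
$\sigma,\tau$ of $K$. Consequently, a linear embedding remains an embedding
after any sufficiently small change of the positions of the vertices.
\end{lemma}

\begin{proof}
An injective map sends disjoint sets to disjoint sets. Conversely, let
$\varphi(x)=\varphi(y)$ with $x\ne y$, and put $c_v=\min(x_v,y_v)$. The vectors
$x-c$ and $y-c$ are nonnegative, have disjoint supports, and have the same
coordinate sum $\mu=1-\sum_v c_v$, which is positive because $x\neq y$. Their
supports are contained in those of $x$ and $y$, so they are disjoint simplices
$\sigma,\tau$ of $K$. Subtracting $\sum_v c_v\varphi(v)$ from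
$\varphi(x)=\varphi(y)$ and dividing by $\mu$ shows that the points
$(x-c)/\mu\in\sigma$ and $(y-c)/\mu\in\tau$ have the same image.

If $\varphi$ is an embedding, let $\eta>0$ be smaller than all distances
between images of disjoint simplices. Moving each vertex by less than $\eta/2$
moves every point $\varphi(x)$ by less than $\eta/2$, so these images remain
disjoint.
\end{proof}

Two disjoint subsets of an affinely independent set have disjoint convex
hulls, since a common point would give a nontrivial affine dependence. Also,
any $d+1$ distinct points of the moment curve $(t,t^2,\dots,t^d)$ in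
$\mathbb{R}^d$ are affinely independent, by the Vandermonde determinant.

\begin{corollary}\label{cor:range}
Every $n$-dimensional complex $K$ satisfies~\eqref{eq:range}.
\end{corollary}

\begin{proof}
A PL embedding in $\mathbb{R}^d$ is affine and injective on some $n$-simplex
of a subdivision, so $d\ge n$. A linear embedding is a PL embedding. Finally,
place the vertices on the moment curve in $\mathbb{R}^{2n+1}$. Two disjoint
simplices have at most $2n+2$ vertices together, these are affinely
independent, and Lemma~\ref{lem:disjoint} applies.
\end{proof}

The upper bound cannot be improved, by the following theorem. The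
\emph{$k$-skeleton} of a complex consists of its simplices of dimension at
most $k$.

\begin{theorem}[van Kampen--Flores; {\cite[Thm.~5.1.1]{Matousek}}]\label{thm:vkf}
Let $k\ge1$. For every continuous map of the $k$-skeleton of $\Delta^{2k+2}$
to $\mathbb{R}^{2k}$, some two disjoint faces have intersecting images.
\end{theorem}

For $k=1$ this says that the complete graph $K_5$ does not embed in the plane.

\section{Simplices that touch only at vertices}\label{sec:spikes}

Call a finite family $F$ of finite sets \emph{nearly disjoint} if any two
distinct members have at most one common element. If all members have $n+1$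
elements, let $K_F$ be the complex whose facets are the members of $F$.

\begin{proposition}\label{prop:PL}
Let $n\ge3$ and let $F$ be a nearly disjoint family of $(n+1)$-element sets.
Then $K_F$ has a PL embedding in $\mathbb{R}^n$.
\end{proposition}

The plan is to draw the bipartite graph of vertex--facet incidences with
straight edges and to thicken, for each facet, the star of edges at that facet
to a ball (Figure~\ref{fig:spikes}). Two points need care: the thickened star
must be identified with a simplex by a map that is PL, and this map must send
the vertices of the simplex to the tips of the spikes.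

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!30] (-1.9,1.0)--(-.25,-.25)--(.25,.25)--cycle;
\fill[gray!30] (-1.1,-1.3)--(-.25,.25)--(.25,-.25)--cycle;
\fill[gray!30] (2,.9)--(-.25,.25)--(.25,-.25)--cycle;
\fill[gray!30] (2,.9)--(3.75,-.25)--(4.25,.25)--cycle;
\fill[gray!30] (5.6,1.1)--(3.75,.25)--(4.25,-.25)--cycle;
\fill[gray!30] (5.2,-1.3)--(3.75,-.25)--(4.25,.25)--cycle;
\filldraw[fill=gray!30] (-.25,-.25) rectangle (.25,.25);
\filldraw[fill=gray!30] (3.75,-.25) rectangle (4.25,.25);
\fill (-1.9,1.0) circle (1.3pt) (-1.1,-1.3) circle (1.3pt) (2,.9) circle (1.3pt)
      (5.6,1.1) circle (1.3pt) (5.2,-1.3) circle (1.3pt);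
\node at (0,0) {\small $B_f$};
\node at (4,0) {\small $B_g$};
\node[above] at (2,.9) {$p_v$};
\node at (.7,-.8) {$D_f$};
\node at (3.4,-.8) {$D_g$};
\end{tikzpicture}
\caption{Two facets $f,g$ with $f\cap g=\{v\}$, drawn schematically in the
plane. The facet $f$ is mapped onto the ball $D_f$, the union of the convex
hulls of a small cube $B_f$ with one vertex position each. The balls $D_f$ and
$D_g$ meet only in the common tip $p_v$.}\label{fig:spikes}
\end{figure}

For the first point, let $P\subset\mathbb{R}^n$ be a convex $n$-polytope with
the origin in its interior. Then $P=\{x:\ell(x)\le1\ \text{for }\ell\in\Lambda\}$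
for a finite set $\Lambda$ of linear forms, and the \emph{gauge}
$g_P=\max_{\ell\in\Lambda}\ell$ satisfies $g_P(tx)=t\,g_P(x)$ for $t\ge 0$,
$P=\{g_P\le1\}$ and $\partial P=\{g_P=1\}$. It is positive away from the
origin, because $g_P(x)\le0$ would put the whole ray through $x$ into the
bounded set $P$.

\begin{lemma}\label{lem:star}
Let $P_1,\dots,P_m$ be convex $n$-polytopes and $\Delta$ an $n$-simplex in
$\mathbb{R}^n$, all with the origin in their interiors. Let $D=\bigcup_i P_i$
and $g=\min_i g_{P_i}$. Then there is a PL homeomorphism
$\phi\colon\Delta\to D$ with $\phi(\partial\Delta)=\{g=1\}$.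
\end{lemma}

Here $D=\{g\le1\}$. With $g_0=g_\Delta$, the radial map
$x\mapsto (g_0(x)/g(x))\,x$ is a homeomorphism of $\Delta$ onto $D$, but its
factor is a quotient of piecewise linear functions, so the map is in general
not PL. We use it only on finitely many rays and extend linearly.

\begin{proof}
Let $\Lambda$ be the set of all linear forms defining
$P_1,\dots,P_m,\Delta$. Cut $\mathbb{R}^n$ into closed chambers by the
coordinate hyperplanes and the hyperplanes $\ell=\ell'$ for distinct
$\ell,\ell'\in\Lambda$. On a chamber the forms in $\Lambda$ are totally ordered
as functions, so $g$ and $g_0$ are linear there. Each chamber lies in an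
orthant and therefore meets the sphere $|x_1|+\dots+|x_n|=1$ in a convex
$(n-1)$-polytope. These polytopes and their faces form a polytopal complex;
triangulate it by barycentric subdivision. The cones from the origin over the
simplices of this triangulation cover $\mathbb{R}^n$, and every nonzero point
lies in the relative interior of exactly one of them. The vertices
$u_1,\dots,u_s$ of one simplex are affinely independent points of a hyperplane
that misses the origin, hence linearly independent. On the cone they generate,
define
\[
\phi\Big(\sum_i t_iu_i\Big)=\sum_i t_i\,\frac{g_0(u_i)}{g(u_i)}\,u_i ,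
\qquad t_i\ge0 .
\]
These definitions agree on common faces, and $\phi$ maps the relative interior
of each cone bijectively onto itself. So $\phi$ is a bijection of
$\mathbb{R}^n$ that is linear on each cone. Since $g$ and $g_0$ are linear on
each cone, $g(\phi(x))=\sum_i t_ig_0(u_i)=g_0(x)$. Hence $\phi$ maps
$\Delta=\{g_0\le1\}$ onto $D$ and $\partial\Delta$ onto $\{g=1\}$, and it is
affine on the simplices
$\operatorname{conv}(0,u_1/g_0(u_1),\dots,u_s/g_0(u_s))$, which together with
their faces subdivide $\Delta$.
\end{proof}

For the second point we use textbook facts of PL topology: compositions of PL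
homeomorphisms are PL, the boundary of an $n$-simplex is a PL
$(n-1)$-manifold, and the following homogeneity property holds.

\begin{lemma}\label{lem:homog}
Let $M$ be a connected PL manifold without boundary of dimension at least $2$.
If $a_1,\dots,a_s$ are distinct points of $M$ and $b_1,\dots,b_s$ are distinct
points of $M$, there is a PL homeomorphism $\psi$ of $M$ with $\psi(a_i)=b_i$
for all $i$.
\end{lemma}

The reason is as follows. Any interior point of a simplex is carried to any
other by a PL homeomorphism that fixes the boundary, namely by coning over
the boundary from the two points. Applied in small charts, this shows that for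
a finite set $Z\subset M$ the PL homeomorphisms fixing $Z$ pointwise have open
orbits in $M\setminus Z$. In dimension at least $2$ the set $M\setminus Z$ is
connected, so it is a single orbit. One now moves the points one at a time,
taking $Z=\{b_1,\dots,b_{i-1}\}$ at step $i$.

\begin{proof}[Proof of Proposition~\ref{prop:PL}]
Choose points $p_v$ for the vertices $v$ of $K_F$ and $q_f$ for $f\in F$ in
$\mathbb{R}^n$ such that any four or fewer of them are affinely independent;
since $n\ge3$, distinct points of the moment curve will do. For
$\varepsilon>0$ and $v\in f\in F$ put
\[
B_f=q_f+[-\varepsilon,\varepsilon]^n,\qquad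
P_{v,f}=\operatorname{conv}(\{p_v\}\cup B_f),\qquad
D_f=\bigcup_{v\in f}P_{v,f}.
\]
The polytope $P_{v,f}$ lies within distance $\varepsilon\sqrt n$ of the
segment $[p_v,q_f]$. For small $\varepsilon$ the following hold.
\begin{enumerate}
\item[(i)] If $v\ne w$ and $f\ne g$, then $P_{v,f}\cap P_{w,g}=\emptyset$: the
four points $p_v,q_f,p_w,q_g$ are affinely independent, so the segments
$[p_v,q_f]$ and $[p_w,q_g]$ have positive distance.
\item[(ii)] If $f\ne g$, then $P_{v,f}\cap P_{v,g}=\{p_v\}$. Indeed, every
point of $P_{v,f}$ other than $p_v$ lies on a ray from $p_v$ through a point of
$B_f$. The directions of these rays tend to that of $q_f-p_v$ as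
$\varepsilon\to0$, and $q_f-p_v$, $q_g-p_v$ are linearly independent.
\item[(iii)] $p_v\notin B_f$, and $p_v\notin P_{w,f}$ for $w\ne v$, because
$p_v\neq q_f$ and $p_v\notin[p_w,q_f]$.
\end{enumerate}
By (i) and (ii),
\begin{equation}\label{eq:DD}
D_f\cap D_g=\{p_v: v\in f\cap g\}\qquad (f\ne g).
\end{equation}

Fix $f$, take $q_f$ as the origin, and identify the facet $f$ affinely with an
$n$-simplex $\Delta\subset\mathbb{R}^n$ that has the origin in its interior.
Let $g_v$ be the gauge of $P_{v,f}$, let $\gamma=\min_{v\in f}g_v$, and let
$\phi\colon\Delta\to D_f$ be as in Lemma~\ref{lem:star}. We claim that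
$\gamma(p_v)=1$ for $v\in f$. Since $p_v\notin B_f$, some linear form $\ell$
has $\ell(p_v)>\max_{B_f}\ell\ge0$. Then $\ell(p_v)$ is the maximum of $\ell$
on $P_{v,f}$, so $tp_v\notin P_{v,f}$ for $t>1$, and $g_v(p_v)=1$. For
$w\in f\setminus\{v\}$ we have $g_w(p_v)>1$ by (iii). This proves the claim,
so the points $\phi^{-1}(p_v)$, $v\in f$, lie in $\partial\Delta$.

As $\partial\Delta$ has dimension $n-1\ge2$, Lemma~\ref{lem:homog} gives a PL
homeomorphism $\psi$ of $\partial\Delta$ with $\psi(v)=\phi^{-1}(p_v)$ for all
$v\in f$. Extend it to $\Delta$ by $\psi(tx)=t\psi(x)$ for
$x\in\partial\Delta$, $0\le t\le1$. If $\psi$ is affine on the simplices of a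
subdivision of $\partial\Delta$, the extension is linear on the cones from the
origin over them, so it is a PL homeomorphism of $\Delta$. Then
$h_f=\phi\circ\psi$ is a PL homeomorphism from the facet $f$ onto $D_f$ with
$h_f(v)=p_v$ for all $v\in f$.

Two facets share at most a vertex. Hence the maps $h_f$ agree where their
domains meet, the subdivisions on which they are affine form a subdivision of
$K_F$, and we obtain a PL map $h\colon K_F\to\mathbb{R}^n$. It is injective on
each facet. If $h(x)=h(y)$ with $x$ in $f$, $y$ in $g$ and $f\ne g$, then this
point is $p_v$ with $v\in f\cap g$ by~\eqref{eq:DD}, and $x=v=y$ because $h_f$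
and $h_g$ are injective.
\end{proof}

The proposition fails for $n=2$, where property (i) cannot be arranged. The
seven triples $\{i,i+1,i+3\}$ in $\mathbb{Z}/7$ contain each pair of residues
exactly once, because the differences $\pm1,\pm2,\pm3$ are the six nonzero
residues. They are nearly disjoint, and the $1$-skeleton of their complex is
$K_7\supset K_5$, which does not embed in the plane. One more dimension
suffices.

\begin{corollary}\label{cor:triples}
If $F$ is a nearly disjoint family of triples, then $K_F$ has a PL embedding
in $\mathbb{R}^3$.
\end{corollary}

\begin{proof}
Add to each $f\in F$ a new element $v_f$ that belongs to no other set. The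
$4$-sets $f\cup\{v_f\}$ are nearly disjoint, their complex embeds in
$\mathbb{R}^3$ by Proposition~\ref{prop:PL}, and it contains $K_F$.
\end{proof}

\section{The count in the plane}\label{sec:planecount}

We need a lower bound for $d_L$ that is not topological. What distinguishes
linear embeddings is that they depend on a bounded number of real parameters,
and that the intersection pattern of the simplices is decided by the signs of
polynomials in these parameters. The number of sign patterns is limited by
Warren's theorem.

\begin{theorem}[Warren~\cite{Warren}]\label{thm:warren}
Let $P_1,\dots,P_m$ be real polynomials of degree at most $D$ in $k$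
variables, with $m\ge k$. Then at most $(4eDm/k)^k$ vectors in $\{\pm1\}^m$
occur as $(\operatorname{sign}P_1(x),\dots,\operatorname{sign}P_m(x))$ at
points $x$ where no $P_i$ vanishes.
\end{theorem}

The whole argument is visible for graphs in the plane. Let
$[N]=\{1,\dots,N\}$, let $T=\binom N2$, and consider points
$x_1,\dots,x_N\in\mathbb{R}^2$ with no three on a line.

\emph{Few types.} Record for each triple $i<j<k$ whether $x_i,x_j,x_k$ turn
left or right. This is the sign of a determinant of degree $2$ in the $2N$
coordinates. For large $N$, Theorem~\ref{thm:warren} with $D=2$, $k=2N$ and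
$m=\binom N3\le N^3$ bounds the number of such records by $(4eN^2)^{2N}$.

\emph{The type determines the crossings.} For four distinct indices, the
segments $x_ax_b$ and $x_cx_d$ meet exactly when $x_c,x_d$ lie on opposite
sides of the line $x_ax_b$ and $x_a,x_b$ lie on opposite sides of the line
$x_cx_d$. Both conditions are read from the record.

\emph{Crossings have positive density.} Four points with no three on a line
have an affine dependence with nonzero coefficients; its signs split
$1+3$, and then one point lies in the triangle of the others, or $2+2$, and
then two segments cross. Among any five points some four are of the second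
kind. If the convex hull of the five has at least four vertices, take four of
them. Otherwise two points $d,e$ lie inside the triangle of the other three,
and two vertices $a,b$ of that triangle lie on the same side of the line $de$.
Neither $a$ nor $b$ lies in the triangle of three other points, being a vertex
of the hull; $d$ is not in the triangle $abe$, which meets the line $de$ only
in $e$; and $e$ is not in $abd$, which meets that line only in $d$. So every
$5$-set contains a crossing pair of segments, and such a pair lies in $N-4$
different $5$-sets. The number of ordered crossing pairs is therefore at least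
\[
\frac{2}{N-4}\binom N5=\frac25\binom N4
=\frac1{15}\cdot\frac{(N-2)(N-3)}{N(N-1)}\,T^2\ \ge\ \frac{T^2}{30}
\qquad(N\ \text{large}).
\]

\emph{Comparison.} Suppose that for every sequence $e_1,\dots,e_{2r}$ of
edges on $[N]$ the graph formed by them has a linear embedding in the plane.
Perturb it so that no three of the $N$ points are collinear and assign the
record to the sequence. None of the $r$ pairs $(e_1,e_2),(e_3,e_4),\dots$
crosses. These pairs occupy different positions of the sequence, so the
restrictions multiply: one record is assigned to at most
$\big(\tfrac{29}{30}T^2\big)^r$ sequences. Thus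
$T^{2r}\le(4eN^2)^{2N}\big(\tfrac{29}{30}T^2\big)^r$, that is
$(30/29)^r\le(4eN^2)^{2N}$, which is false once $r$ exceeds a constant times
$N\ln N$.

For graphs the conclusion is weak, since $K_5$ already has no embedding in the
plane. For $n$-simplices in $\mathbb{R}^{2n}$ the same count has content,
provided it can be restricted to nearly disjoint families, whose complexes
embed piecewise linearly in low dimension. This puts a second constraint on
$r$. Each pair of elements lies in at most one member of a nearly disjoint
family, so such a family has at most $\binom N2$ members, and the condition is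
cheap only when $r$ is small compared with $N^2$. Any $r$ well between
$N\ln N$ and $N^2$ meets both constraints; we take $r=\lceil N^{3/2}\rceil$.

\section{The count in $\mathbb{R}^{2n}$}\label{sec:count}

Fix $n\ge1$, let $N\ge 2n+3$ and $T=\binom N{n+1}$. For
$x=(x_1,\dots,x_N)\in(\mathbb{R}^{2n})^N$ and
$I=\{i_0<\dots<i_{2n}\}\subseteq[N]$ let
\[
D_I(x)=\det\begin{pmatrix}1&\cdots&1\\ x_{i_0}&\cdots&x_{i_{2n}}\end{pmatrix}.
\]
This is a polynomial of degree at most $2n$ in the $2nN$ coordinates, and
$D_I(x)\ne0$ exactly when the points $x_i$, $i\in I$, are affinely
independent. Call $x$ \emph{generic} if no $D_I(x)$ vanishes. The generic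
configurations form the complement of the zero set of the nonzero polynomial
$\prod_I D_I$, so they are dense. The \emph{order type} of a generic $x$ is the
vector $(\operatorname{sign}D_I(x))_I$.

\begin{lemma}[few order types]\label{lem:few}
For large $N$ the number $W$ of order types satisfies
$W\le(4eN^{2n})^{2nN}$.
\end{lemma}

\begin{proof}
Apply Theorem~\ref{thm:warren} with $D=2n$, $k=2nN$ and $m=\binom N{2n+1}$.
As $2n+1\ge3$, we have $m\ge k$ for large $N$, and
$4eDm/k=4em/N\le4eN^{2n}$.
\end{proof}

For generic $x$, an ordered pair $(f,g)$ of $(n+1)$-subsets of $[N]$ is
\emph{crossing} if $f\cap g=\emptyset$ and the convex hulls of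
$\{x_v:v\in f\}$ and $\{x_w:w\in g\}$ meet.

\begin{lemma}\label{lem:type}
The set of crossing pairs depends only on the order type of $x$.
\end{lemma}

\begin{proof}
Let $f\cap g=\emptyset$ and $J=f\cup g=\{j_0<\dots<j_{2n+1}\}$. The $2n+2$
vectors $(1,x_j)\in\mathbb{R}^{2n+1}$, $j\in J$, have rank $2n+1$ by
genericity, so their linear relations form a line. Put
$\lambda_{j_s}=(-1)^sD_{J\setminus\{j_s\}}(x)\neq0$. Each coordinate of
$\sum_{j\in J}\lambda_j(1,x_j)$ is the Laplace expansion of a determinant of
size $2n+2$ with a repeated row, hence zero, so $\lambda$ spans the line of
relations. A common point $\sum_{v\in f}\alpha_vx_v=\sum_{w\in g}\beta_wx_w$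
of the two hulls gives the nonzero relation $(\alpha,-\beta)$, a multiple of
$\lambda$; as $\lambda$ has no zero entry, it has one sign on $f$ and the
opposite sign on $g$. Conversely, if $\lambda$ has this sign pattern, then
$\sum_{v\in f}|\lambda_v|=\sum_{w\in g}|\lambda_w|$ by the first coordinate of
the relation, and dividing by this sum gives a common point. The signs of
$\lambda$ are given by the order type.
\end{proof}

The five-point argument of Section~\ref{sec:planecount} is replaced by the
van Kampen--Flores theorem. It is the only topological input of the count, and
it is applied to the configuration, not to the complex we want to embed. Put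
\[
\delta=\frac1{(2n+3)\binom{2n+2}{n+1}},
\]
which is $1/30$ for $n=1$.

\begin{lemma}[many crossings]\label{lem:cross}
For large $N$, every generic configuration has at least $\delta T^2$ crossing
pairs.
\end{lemma}

\begin{proof}
Let $A\subseteq[N]$ have $2n+3$ elements. The points $x_i$, $i\in A$, define a
linear map of the $n$-skeleton of $\Delta^{2n+2}$ to $\mathbb{R}^{2n}$. By
Theorem~\ref{thm:vkf} there are disjoint sets $f,g\subset A$ of at most $n+1$
elements whose convex hulls meet. The points indexed by $f\cup g$ are then
affinely dependent, so $|f\cup g|\ge2n+2$ by genericity, and $|f|=|g|=n+1$.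
Thus $A$ contains the two crossing pairs $(f,g)$ and $(g,f)$. A crossing pair
is contained in exactly $N-2n-2$ sets $A$. Hence the number of crossing pairs
is at least
\[
\frac{2}{N-2n-2}\binom N{2n+3}=\frac2{2n+3}\binom N{2n+2}
=2\delta\binom N{n+1}\binom{N-n-1}{n+1},
\]
where the last step uses
$\binom N{2n+2}\binom{2n+2}{n+1}=\binom N{n+1}\binom{N-n-1}{n+1}$. The ratio
$\binom{N-n-1}{n+1}/\binom N{n+1}$ tends to $1$, so it is at least $1/2$ for
large $N$.
\end{proof}

Let $r=\lceil N^{3/2}\rceil$, and let $S$ be the set of sequences
$(f_1,\dots,f_{2r})$ of $(n+1)$-subsets of $[N]$ with $|f_i\cap f_j|\le1$ for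
$i\ne j$.

\begin{lemma}[many nearly disjoint families]\label{lem:many}
Let $\varepsilon=2r(n+1)^4/N^2$. Then $\varepsilon\to0$ as $N\to\infty$, and
$|S|\ge((1-\varepsilon)T)^{2r}$ whenever $\varepsilon<1$.
\end{lemma}

\begin{proof}
The limit holds because $r/N^2\to0$. A set that meets a given $f$ in at least
two elements contains one of the $\binom{n+1}2$ pairs in $f$. Since
$\binom{N-2}{n-1}=T\,\frac{n(n+1)}{N(N-1)}$, the number of such sets is at most
\[
\binom{n+1}2\binom{N-2}{n-1}=T\,\frac{n^2(n+1)^2}{2N(N-1)}
\le T\,\frac{(n+1)^4}{N^2},
\]
as $2(N-1)\ge N$. Choose $f_1,f_2,\dots$ in turn. At each step fewer than $2r$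
sets have been chosen, so at most $\varepsilon T$ sets are excluded.
\end{proof}

The proportion $(1-\varepsilon)^{2r}$ guaranteed here tends to zero, since
$\varepsilon r$ has order $N$. So the lemma does not say that most sequences
are nearly disjoint, and we compare rates instead: each pair of positions in
the sequence loses a factor $(1-\varepsilon)^2\to1$ to near disjointness but a
fixed factor $1-\delta$ to the prohibition of crossings.

\begin{proposition}\label{prop:count}
Let $n\ge1$. For all sufficiently large $N$ there is a nonempty nearly disjoint
family $F$ of $(n+1)$-subsets of $[N]$ such that $K_F$ has no linear embedding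
in $\mathbb{R}^{2n}$.
\end{proposition}

\begin{proof}
Suppose that for every $(f_1,\dots,f_{2r})\in S$ the complex with facets
$f_1,\dots,f_{2r}$ embeds linearly in $\mathbb{R}^{2n}$. Place the elements of
$[N]$ that are not vertices anywhere. By Lemma~\ref{lem:disjoint} and the
density of generic configurations, a small perturbation gives a generic
configuration of $N$ points that still embeds the complex. Assign its order
type to the sequence. Disjoint facets have disjoint images, so none of the
pairs $(f_{2i-1},f_{2i})$, $1\le i\le r$, is crossing. By
Lemmas~\ref{lem:type} and~\ref{lem:cross}, an order type determines a set of at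
most $(1-\delta)T^2$ non-crossing pairs, so it is assigned to at most
$((1-\delta)T^2)^r$ sequences. With Lemma~\ref{lem:many},
\[
\big((1-\varepsilon)T\big)^{2r}\le|S|\le W\big((1-\delta)T^2\big)^r,
\qquad\text{so}\qquad
\Big(\frac{(1-\varepsilon)^2}{1-\delta}\Big)^r\le W .
\]
For large $N$ we have $\varepsilon\le\delta/4$, and then
\[
(1-\varepsilon)^2\ge1-2\varepsilon\ge1-\tfrac\delta2
\ge1-\tfrac\delta2-\tfrac{\delta^2}2=\big(1+\tfrac\delta2\big)(1-\delta).
\]
With Lemma~\ref{lem:few} this gives $(1+\delta/2)^r\le(4eN^{2n})^{2nN}$, hence
\[
N^{3/2}\ln(1+\delta/2)\le2nN\ln(4eN^{2n}).
\]
The right side has order $N\ln N$ and $\delta$ depends only on $n$, so this is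
false for large $N$.
\end{proof}

The count says nothing about PL embeddings, as it must not: their
subdivisions may have any number of vertices, so no bound like
Lemma~\ref{lem:few} is available for them.

\section{No gap in the plane; proof of Theorem~\ref{thm:gap}}\label{sec:plane}

Corollary~\ref{cor:triples} and Proposition~\ref{prop:count} give a
$2$-dimensional complex with $d_{PL}\le3$ and $d_L\geq5$, which answers the
question. To compute $d_{PL}$ exactly, and for the classification, we show
that nothing is gained by bending in dimension at most two.

A \emph{plane graph} is a graph embedded in $\mathbb{R}^2$ with polygonal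
edges; its \emph{faces} are the components of the complement, and a cycle is
\emph{facial} if it is the frontier of a face. A simple plane graph is
\emph{maximal} if no edge can be added to the drawing while keeping it simple
and plane. We use two textbook facts: in a maximal plane graph with at least
three vertices the frontier of every face is a $3$-cycle, and with at least four
vertices the graph is $3$-connected. We also use invariance of domain: a
continuous injective map from an open subset of $\mathbb{R}^2$ to
$\mathbb{R}^2$ has open image.

\begin{theorem}[Tutte~\cite{Tutte}]\label{thm:tutte}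
Let $G$ be a $3$-connected plane graph whose outer face has frontier $C$. Then
$G$ has a plane drawing with straight edges in which $C$ is the outer convex
polygon and the bounded faces are convex and bounded exactly by the other
facial cycles of $G$.
\end{theorem}

A straight drawing of the $1$-skeleton is not enough by itself, since a
triangle of $K$ could then enclose another vertex. Theorem~\ref{thm:tutte}
prevents this, because it preserves the facial cycles.

\begin{lemma}\label{lem:plane}
If $d_{PL}(K)\le2$, then $d_L(K)=d_{PL}(K)$.
\end{lemma}

\begin{proof}
If $d_{PL}(K)=0$, then $K$ is a point. Let $h\colon K\to\mathbb{R}$ be a PL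
embedding; then $\dim K\le1$. On each edge $h$ is continuous and injective,
hence monotone, so the linear map with the same vertex positions has the same
image as $h$ on every simplex. It is an embedding by
Lemma~\ref{lem:disjoint}.

Now let $h\colon K\to\mathbb{R}^2$ be a PL embedding; then $\dim K\le2$. If
$K$ has at most three vertices, it is a subcomplex of $\Delta^2$. Assume it
has at least four, and let $G$ be the plane graph $h(\text{$1$-skeleton})$.

Let $t$ be a $2$-simplex of $K$ and $U_t=h(\operatorname{int}t)$. The set
$U_t$ is connected, bounded, open by invariance of domain, and closed in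
$\mathbb{R}^2\setminus h(\partial t)$ because it equals
$h(t)\setminus h(\partial t)$ with $h(t)$ compact. So $U_t$ is the bounded
component of the complement of the closed polygon $h(\partial t)$. It is
disjoint from $G$, hence a bounded face of $G$ with frontier $h(\partial t)$.

Add edges to $G$ until it is a maximal plane graph $G^+$ on the same vertices.
A new edge running through $U_t$ would join two vertices in the closure $h(t)$,
that is, two vertices of $t$, and these are already adjacent. So $U_t$ is a
face of $G^+$ and $\partial t$ is a facial cycle. It is not the frontier $C$ of
the outer face: otherwise both components of the complement of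
$h(\partial t)$ would be faces, and $G^+$ would have only three vertices.

The graph $G^+$ is $3$-connected. In the drawing given by
Theorem~\ref{thm:tutte}, each $\partial t$ is a simple closed curve made of
three segments, so it is the boundary of a nondegenerate triangle, and the
bounded face with this frontier is the open triangle. Let $\varphi$ be the
linear map of $K$ with these vertex positions, and let $\sigma,\tau$ be
disjoint simplices. The image of each is a subgraph of the drawing, together
with a face in the case of a $2$-simplex. The two subgraphs are disjoint, faces
are disjoint from the drawing, and faces with different frontiers are disjoint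
from each other. By Lemma~\ref{lem:disjoint}, $\varphi$ is an embedding.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Let $n\ge2$ and $K=K_F$ with $F$ as in Proposition~\ref{prop:count}. Then $K$
has dimension $n$. A linear embedding in $\mathbb{R}^d$ with $d\le2n$ would be
one in $\mathbb{R}^{2n}$, so $d_L(K)\ge2n+1$, and equality holds
by~\eqref{eq:range}. If $n\ge3$, then $d_{PL}(K)=n$ by
Proposition~\ref{prop:PL} and~\eqref{eq:range}. If $n=2$, then $d_{PL}(K)\le3$
by Corollary~\ref{cor:triples}, and $d_{PL}(K)\le2$ is impossible because
Lemma~\ref{lem:plane} would give $d_L(K)\le2$.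
\end{proof}

\section{All pairs $(d_{PL},d_L)$}\label{sec:class}

Both invariants take the maximum over a disjoint union: if
$\max_i d_{PL}(K_i)\ge1$, then
\begin{equation}\label{eq:union}
d_{PL}\Big(\bigsqcup_iK_i\Big)=\max_i d_{PL}(K_i),\qquad
d_{L}\Big(\bigsqcup_iK_i\Big)=\max_i d_{L}(K_i),
\end{equation}
since the $K_i$ are subcomplexes of the union and their compact images can be
translated apart. To realize a pair $(a,b)$ it therefore suffices to find one
piece with $d_L=b$ and small $d_{PL}$, and another with $d_{PL}=d_L=a$, both of
small dimension. The first piece is cut out of the complex of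
Theorem~\ref{thm:gap} by a discrete intermediate value argument, which needs
that one new simplex raises $d_L$ by at most one.

\begin{lemma}\label{lem:step}
Let $K=K'\cup\{\sigma\}$, where $K'$ is a complex, $\sigma\notin K'$, and all
proper faces of $\sigma$ belong to $K'$. Then
$d_L(K')\le d_L(K)\le d_L(K')+1$.
\end{lemma}

\begin{proof}
The first inequality holds because $K'\subset K$. Let $x_v\in\mathbb{R}^c$,
$c=d_L(K')$, be the vertex positions of a linear embedding of $K'$. If
$\sigma$ is a new vertex, keep $K'$ in $\mathbb{R}^c\times\{0\}$ and place
$\sigma$ off this hyperplane. Otherwise all vertices of $K$ belong to $K'$;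
place $v$ at $(x_v,0)$ if $v\in\sigma$ and at $(x_v,1)$ if not. We check the
condition of Lemma~\ref{lem:disjoint}. Two disjoint simplices of $K'$ have
disjoint images because their projections to $\mathbb{R}^c$ are disjoint. A
simplex disjoint from $\sigma$ lies at height $1$, while $\sigma$ lies at
height $0$.
\end{proof}

\begin{corollary}\label{cor:inter}
For every $b$ with $0\le b\le d_L(K)$ there is a subcomplex $K_b\subseteq K$
with $d_L(K_b)=b$, and $d_{PL}(K_b)\le d_{PL}(K)$.
\end{corollary}

\begin{proof}
Start from one vertex, where $d_L=0$, and add the simplices of $K$ one at a
time in order of nondecreasing dimension. By Lemma~\ref{lem:step}, $d_L$ rises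
from $0$ to $d_L(K)$ in steps of $0$ or $1$, so it takes the value $b$. The
inequality holds for every subcomplex.
\end{proof}

The second piece must fit into an $n$-dimensional complex for all
$a\le2n+1$, so it should have dimension about $a/2$. Skeleta of simplices give
the odd values of $a$. For the even values we take a cone: near the apex a PL
embedding is determined by its directions, and these embed the base in a
sphere.

\begin{lemma}\label{lem:Da}
For every $a\ge3$ there is a complex $E_a$ of dimension $\lfloor a/2\rfloor$
with $d_{PL}(E_a)=d_L(E_a)=a$.
\end{lemma}

\begin{proof}
If $a=2k+1$, let $E_a$ be the $k$-skeleton of $\Delta^{2k+2}$. Then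
$d_L(E_a)\le2k+1$ by~\eqref{eq:range}, and $d_{PL}(E_a)>2k$ by
Theorem~\ref{thm:vkf}.

If $a=2k$, then $k\ge2$. Let $L$ be the $(k-1)$-skeleton of $\Delta^{2k}$ and
$E_a$ the cone over $L$ with apex $o$; it has dimension $k$. Embed $L$
linearly in $\mathbb{R}^{2k-1}\times\{1\}$, using~\eqref{eq:range}, and put
$o$ at the origin of $\mathbb{R}^{2k}$. A point $tx$ with $x\in L$,
$0<t\le1$, determines $t$ (its height) and then $x$, so this is a linear
embedding of $E_a$ in $\mathbb{R}^{2k}$, and we identify $E_a$ with its image.

Suppose that $h\colon E_a\to\mathbb{R}^{2k-1}$ is a PL embedding with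
$h(o)=0$, affine on the simplices of a subdivision $E'$. The simplices of $E'$
that do not contain $o$ have positive distance from $o$. Hence there is
$t_0>0$ such that for every $x\in L$ the point $t_0x$ lies in a simplex $\rho$
of $E'$ containing $o$. The segment from $o$ to $t_0x$ lies in $\rho$, so with
$u(x)=h(t_0x)/t_0$ we have
\[
h(tx)=t\,u(x)\qquad(x\in L,\ 0\le t\le t_0).
\]
The map $u$ is continuous, and $u(x)\ne0$ since $h$ is injective. If
$u(x)=\lambda u(y)$ with $\lambda>0$, then $h(tx)=h(\lambda ty)$ for small
$t>0$, so $tx=\lambda ty$ and $x=y$. Thus $u/|u|\colon L\to S^{2k-2}$ is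
continuous and injective. Each $u(x)$ lies in the linear span of $h(\rho)$ for
a simplex $\rho\ni o$ of $E'$. As $h(\rho)$ contains the origin, this span has
dimension at most $k<2k-1$. Finitely many proper subspaces do not cover
the sphere, so $u/|u|$ misses a point, and stereographic projection from it
gives a continuous injective map $L\to\mathbb{R}^{2k-2}$. This contradicts
Theorem~\ref{thm:vkf} with $k-1\ge1$ in place of $k$.
\end{proof}

For example, $E_3=K_5$, and $E_4$ is the cone over $K_5$.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $K$ have dimension $n$ and $(a,b)=(d_{PL}(K),d_L(K))$. Then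
$n\le a\le b\le2n+1$, and $b=a$ if $a\le2$ by Lemma~\ref{lem:plane}. For
$n\ge3$ this is the stated range. For $n=2$ it leaves $(2,2)$ and
$3\le a\le b\le5$. For $n=1$ it leaves $(1,1)$, $(2,2)$, and $(3,3)$ because
$b\le3$. For $n=0$ it leaves $(0,0)$ and $(1,1)$.

All these pairs occur. For $n=0$ take one point and two points. For $n=1$ take
an edge, the boundary of $\Delta^2$, and $K_5=E_3$. The boundary of $\Delta^2$
has $d_L=2$, since of three points on a line one lies on the edge spanned by
the other two, and then $d_{PL}=2$ by Lemma~\ref{lem:plane}. For $n=2$ the pair
$(2,2)$ is realized by $\Delta^2$.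

It remains to realize $(a,b)$ with $\max(n,3)\le a\le b\le2n+1$ for $n\ge2$.
Let $K$ be the $n$-dimensional complex of Theorem~\ref{thm:gap}, so that
$d_{PL}(K)=\max(n,3)\le a$ and $d_L(K)=2n+1\ge b$. Let $K_b\subseteq K$ be as
in Corollary~\ref{cor:inter} and put
\[
X=\Delta^n\sqcup K_b\sqcup E_a .
\]
The last two pieces have dimension at most $n$, since
$\lfloor a/2\rfloor\le n$, and the first makes the dimension exactly $n$.
By~\eqref{eq:union},
\[
d_{PL}(X)=\max\big(n,d_{PL}(K_b),a\big)=a,\qquad d_L(X)=\max(n,b,a)=b .
\]
The largest differences are read from the lists; for $n=2$ the maximum is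
attained at $(3,5)$ and for $n\geq3$ at $(n,2n+1)$.

Finally, let $K$ be any complex and $a=d_{PL}(K)$. Then $\dim K\le a$, so
$d_L(K)\le2a+1$. For $a\le2$ we have $d_L(K)=a$, and $(0,0)$, $(1,1)$, $(2,2)$
occur. For $a\ge3$ the case $n=a$ realizes every $b$ with $a\le b\le2a+1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{OWR}
\emph{Discrete Differential Geometry},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak
handle/\allowbreak mfo/\allowbreak 2942/\allowbreak
OWR\_2006\_12.pdf?\allowbreak sequence=1\&isAllowed=y}

\bibitem{Matousek}
Matou\v{s}ek, \emph{Using the Borsuk--Ulam Theorem}.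

\bibitem{Tutte}
Tutte, 1963.

\bibitem{Warren}
Warren, Trans.\ AMS 133, 1968.

\end{thebibliography}
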